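# Positive sectional curvature for the Velling–Kirillov metric on $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$

## 1. The planes spanned by $\cos n\theta$ and $\sin n\theta$

Let $\mathrm{Diff}(S^1)$ be the group of smooth orientation-preserving diffeomorphisms of the circle $S^1=\mathbb R/2\pi\mathbb Z$, and $\mathrm{Rot}(S^1)$ the subgroup of rigid rotations. The points of $\mathrm{Diff}(S^1)/\mathrm{Rot}(S^1)$ are the right cosets $\mathrm{Rot}(S^1)\circ\eta$, and $\mathrm{Diff}(S^1)$ acts by right translation, $\mathrm{Rot}\circ\eta\mapsto\mathrm{Rot}\circ\eta\circ\psi$. The tangent space at the identity coset consists of smooth real vector fields $u(\theta)\,\partial_\theta$ modulo constants. There is an invariant metric on this space, the $\dot H^{1/2}$ Velling–Kirillov metric, defined below. The text "Geometry and curvature of diffeomorphism groups" (https://www.esi.ac.at/uploads/f31f1609-676b-4341-bb23-582fe8767e36.pdf) asks whether all of its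 sectional curvatures are positive. We shall see that they are, and find exactly which values occur.

We begin with one family of planes in which everything can be computed by hand: for the plane spanned by $\cos n\theta$ and $\sin n\theta$, $n\ge1$, we show
$$K(\cos n\theta,\sin n\theta)=\frac{5n}{4\pi}. \tag{1}$$
On the way we set up the metric, its connection and its curvature once and for all.

**Definition (the metric).** Write $\hat u_n=\frac1{2\pi}\int_{S^1}u\,e^{-in\theta}d\theta$, and let $\mathcal H$ be the Hilbert transform, $\mathcal He^{in\theta}=-i\,\mathrm{sgn}(n)e^{in\theta}$. At the identity coset,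
$$\langle u,v\rangle=\int_{S^1}u\,\mathcal H(v_\theta)\,d\theta=2\pi\sum_{n\in\mathbb Z}|n|\,\hat u_n\overline{\hat v_n}.$$
It is transported to the other points by the right action, which is consistent because the form is invariant under conjugation by rotations.

For example, $\mathcal H\cos n\theta=\sin n\theta$ and $\mathcal H\sin n\theta=-\cos n\theta$ for $n\ge 1$, so $\langle\cos n\theta,\cos n\theta\rangle=\int n\cos^2n\theta\,d\theta=\pi n$. The series shows that the form kills constants and is positive definite modulo constants. The metric is *weak*: its topology is weaker than that of $C^\infty$. For instance $u_n=\frac1n\cos n\theta$ has $\langle u_n,u_n\rangle=\pi/n\to0$, although $u_n'=-\sin n\theta$ does not tend to $0$. For a weak metric the Koszul formula gives uniqueness of the Levi-Civita connection, but existence has to be checked.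

**Step 1.1: reduction to a group.** The purpose is to replace the quotient by a group with a right-invariant metric, so that curvature becomes algebra. Every coset $\mathrm{Rot}\circ\eta$ has exactly one representative with $\eta(0)=0$. So the quotient is identified with the group $D_0=\{\eta\in\mathrm{Diff}(S^1):\eta(0)=0\}$. Writing $\eta=\mathrm{id}+f$ with $f$ periodic, $f(0)=0$, $1+f'>0$, we see that $D_0$ is an open subset of an affine Fréchet space. The metric becomes the right-invariant metric on $D_0$ given by $\langle\cdot,\cdot\rangle$ on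
$$\mathfrak g_0=\{u\in C^\infty(S^1,\mathbb R):u(0)=0\}\cong C^\infty/\mathbb R .$$
By invariance it suffices to compute curvature at the identity. For the right-invariant fields $X_u(\eta)=u\circ\eta$, the derivative of $X_v$ in the direction $X_u$ is $(v'\circ\eta)(u\circ\eta)$, so $[X_u,X_v]=X_{[u,v]}$ with
$$[u,v]=uv'-u'v .$$

**Step 1.2: the connection.** For $u,v,w\in C^\infty(S^1)$ put
$$G(u,v;w)=\langle[u,v],w\rangle-\langle[v,w],u\rangle+\langle[w,u],v\rangle .$$
On right-invariant fields all inner products are constant, so Koszul's formula reads $2\langle\nabla_uv,w\rangle=G(u,v;w)$ on $\mathfrak g_0$. It is convenient to allow all smooth functions, including constants. The form kills constants and satisfies $\langle u',v\rangle+\langle u,v'\rangle=0$. Since $[c,u]=cu'$ and $[v,c]=-cv'$ for a constant $c$,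
$$G(u,v;c)=c\langle v',u\rangle+c\langle u',v\rangle=0,\qquad G(u,c;w)=-c\langle u',w\rangle-c\langle w',u\rangle=0,$$
$$G(c,v;w)=c\langle v',w\rangle-c\langle w',v\rangle=2c\langle v',w\rangle .$$
Therefore $2\langle\Lambda(u)v,w\rangle=G(u,v;w)$ defines, for every $u\in C^\infty$, an operator $\Lambda(u)$ on $C^\infty/\mathbb R$, provided a solution exists (next step), and $\Lambda(c)=c\,\partial_\theta$. From the definition:

* $G(u,w;v)=-G(u,v;w)$, so $\Lambda(u)$ is skew for $\langle\cdot,\cdot\rangle$;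
* $G(u,v;w)-G(v,u;w)=2\langle[u,v],w\rangle$, so $\Lambda(u)v-\Lambda(v)u=[u,v]$ modulo constants.

**Step 1.3: the table of the connection.** The purpose is to prove existence and obtain explicit formulas. Let $E_n=e^{in\theta}\partial_\theta$, so $[E_m,E_n]=i(n-m)E_{m+n}$. Let $g$ be the complex bilinear extension of the metric: $g(E_m,E_n)=2\pi|m|\,\delta_{m+n,0}$. Modulo constants $\Lambda(E_m)E_n=\lambda_{m,n}E_{m+n}$. Pairing with $E_p$, $p=-(m+n)\ne0$, the three terms of $G$ are $2\pi$ times $i(n-m)|m+n|$, $-i(p-n)|m|=i(m+2n)|m|$ and $i(m-p)|n|=i(2m+n)|n|$. Hence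
$$2|m+n|\,\lambda_{m,n}=i\big[(n-m)|m+n|+(m+2n)|m|+(2m+n)|n|\big].$$
Let $n>0$. If $m\ge0$, the bracket is $n^2-m^2+m^2+2mn+2mn+n^2=2n(n+2m)$. If $m=-k$ with $0<k<n$, it is $n^2-k^2+2nk-k^2+n^2-2kn=2(n-k)(n+k)$. If $m=-k$ with $k>n$, it is $k^2-n^2+2nk-k^2+n^2-2kn=0$. If $k=n$, the result is a constant, that is, $0$. So for $n>0$
$$\Lambda(E_m)E_n=\frac{i\,n(n+2m)}{m+n}E_{m+n}\quad(m\ge0),\qquad \Lambda(E_{-k})E_n=\begin{cases} i(n+k)E_{n-k}&0<k<n,\\ 0&k\ge n,\end{cases}\tag{2}$$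
and $\lambda_{-m,-n}=\overline{\lambda_{m,n}}$, since changing the signs of $m,n$ changes the sign of the bracket.

From (2), $|\lambda_{m,n}|\le C(|m|+|n|)$. Hence $\Lambda$ is a continuous bilinear map on rapidly decreasing sequences of Fourier coefficients, and the operators $\Lambda(u)$ exist. In the trivialization of $TD_0$ by right translation, write a field as $Y(\eta)=y(\eta)\circ\eta$ with $y:D_0\to\mathfrak g_0$. Then $\nabla_XY\leftrightarrow dy(X)+\Lambda(x)y$ is a connection. It is metric because $\Lambda(x)$ is skew, and torsion-free because $[X,Y]\leftrightarrow dy(X)-dx(Y)+[x,y]$. It is unique because the form is nondegenerate.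

**Step 1.4: curvature modulo constants.** For $u,v\in\mathfrak g_0$, evaluating on right-invariant fields,
$$R(u,v)=[\Lambda(u),\Lambda(v)]-\Lambda([u,v])\quad\text{on }C^\infty/\mathbb R,\qquad K(u,v)=\frac{\langle R(u,v)v,u\rangle}{\langle u,u\rangle\langle v,v\rangle-\langle u,v\rangle^2}.$$
We want to compute with the modes $E_n$, $n\neq0$, which do not vanish at $0$. Use the formula for $R$ for all $u,v\in C^\infty$. In modes, $\partial_\theta(\Lambda(v)w)=\Lambda(v')w+\Lambda(v)w'$ simply says $i(m+n)=im+in$. So $[\partial_\theta,\Lambda(v)]=\Lambda(v')$, and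
$$R(c,v)=c\big([\partial_\theta,\Lambda(v)]-\Lambda(v')\big)=0 .$$
Thus $R(u,v)$ depends only on the classes of $u,v$ modulo constants, and we may use the modes $E_n$, $n\ne0$. In the term $\Lambda([u,v])$, however, the constant part of $[u,v]$ must be kept, because $\Lambda(c)=c\,\partial_\theta\neq0$.

**Step 1.5: proof of (1).** Let $u=2\cos n\theta=E_n+E_{-n}$ and $v=2\sin n\theta=-iE_n+iE_{-n}$. Then $R(u,v)=iR(E_n,E_{-n})-iR(E_{-n},E_n)=2iR(E_n,E_{-n})$. Since $[E_n,E_{-n}]=-2in\,E_0$ and $\Lambda(E_0)=\partial_\theta$, (2) gives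
$$R(E_n,E_{-n})E_n=\Lambda(E_n)\cdot 0-\Lambda(E_{-n})\Big(\frac{3in}{2}E_{2n}\Big)+2in\,(in)E_n=\Big(\frac92n^2-2n^2\Big)E_n=\frac52n^2E_n .$$
So $R(u,v)E_n=5in^2E_n$. Since $R(u,v)$ is a real operator, $R(u,v)E_{-n}=-5in^2E_{-n}$. Hence $R(u,v)v=5n^2(E_n+E_{-n})=5n^2u$. With $\langle u,u\rangle=\langle v,v\rangle=4\pi n$ and $\langle u,v\rangle=0$ we get $K=5n^2/(4\pi n)=5n/(4\pi)$. $\square$

What changes for general $u,v$? Here a single number, $\frac52n^2$, had to be positive. When $u$ and $v$ contain many frequencies, the products $\hat u_m\overline{\hat v_k}$ interact, and the numerator of $K$ becomes a quadratic form in infinitely many variables. We must find its matrix and decide whether it is positive definite. The answer to the question is the following.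

**Theorem 1.** For all linearly independent tangent vectors $u,v$, $K(u,v)>0$.

## 2. The quadratic form in the numerator

**Step 2.1: half of the curvature vanishes.** The purpose is to see which pairs of modes contribute. Let $V_\pm$ be the closed spans of the $E_n$ with $\pm n>0$, in complex-valued functions modulo constants. By (2), and by conjugation, every $\Lambda(E_m)$ maps $V_+$ to $V_+$ and $V_-$ to $V_-$. Hence so does every $R(\cdot,\cdot)$. Also $g(V_+,V_+)=g(V_-,V_-)=0$.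

The curvature is skew in its two arguments. It is $g$-skew, because the $\Lambda$'s are $g$-skew. It satisfies the Bianchi identity: using $\Lambda(v)w-\Lambda(w)v=[v,w]$, the cyclic sum of $R(u,v)w$ equals the cyclic sum of $\Lambda(u)[v,w]-\Lambda([v,w])u=[u,[v,w]]$, which is zero by Jacobi. As for any such tensor, pair symmetry follows: $g(R(X,Y)Z,W)=g(R(Z,W)X,Y)$.

Now let $X,Y\in V_+$. If $Z,W$ are of opposite type, then $g(R(X,Y)Z,W)=g(R(Z,W)X,Y)=0$, because $R(Z,W)X$ and $Y$ both lie in $V_+$. If $Z,W$ are of the same type, $R(X,Y)Z$ has that type too and the pairing is $0$. Since $g$ is nondegenerate, $R(X,Y)=0$ for $X,Y\in V_+$. Likewise $R(X,Y)=0$ for $X,Y\in V_-$. Only $R(E_m,E_{-k})$ with $m,k\ge1$ remains.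

**Step 2.2: the coefficients.** For $m,k,n,l\ge1$ define $r$ by $g(R(E_m,E_{-k})E_n,E_{-l})=2\pi\,r(m,k,n,l)$. It vanishes unless $m+n=k+l$, that is, unless $m-k=l-n=:d$.

**Lemma 1.** For $d\ge0$, $r(k+d,k,n,n+d)=C^d_{kn}$, where
$$C^d_{kn}=\frac{k^2n^2}{k+n+d}+\min(k,n)^2\,(k+n+2d).$$
For $d<0$, $r(m,k,n,l)=C^{|d|}_{ml}$.

*Proof.* First the symmetries. Each term of $R(E_m,E_{-k})E_n$ contains two factors $i$, so $r$ is real. Pair symmetry gives $r(m,k,n,l)=r(n,l,m,k)$. Complex conjugation turns $g(R(E_m,E_{-k})E_n,E_{-l})$ into $g(R(E_{-m},E_k)E_{-n},E_l)$. This equals $g(R(E_k,E_{-m})E_l,E_{-n})$ by skewness in the first pair and $g$-skewness. As $r$ is real, $r(m,k,n,l)=r(k,m,l,n)$. If $d<0$, then $k=m+|d|$ and $n=l+|d|$, so the right side is $C^{|d|}_{ml}$ once the case $d\ge0$ is known. Combining the two symmetries, $r(m,k,n,l)=r(l,n,k,m)$, which for fixed $d\ge0$ is symmetry under $k\leftrightarrow n$.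

So let $d\ge0$, $k\le n$, $m=k+d$, $l=n+d$, $s=m+n=k+l$. By (2):

* $\Lambda(E_m)\Lambda(E_{-k})E_n=-\dfrac{(n^2-k^2)(n+k+2d)}{l}E_l$. Indeed for $k<n$ it is $i(n+k)\cdot i\,\frac{(n-k)(n-k+2m)}{m+n-k}E_l$, and for $k=n$ both sides vanish.
* $\Lambda(E_{-k})\Lambda(E_m)E_n=\dfrac{i\,n(n+2m)}{s}\cdot i(s+k)E_{s-k}=-\dfrac{n(s+k+d)(s+k)}{s}E_l$, as $s>k$ and $n+2m=s+k+d$.
* $-\Lambda([E_m,E_{-k}])E_n=i(2k+d)\Lambda(E_d)E_n=-\dfrac{(2k+d)n(n+2d)}{l}E_l$, as $[E_m,E_{-k}]=-i(m+k)E_d$.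

Since $g(E_l,E_{-l})=2\pi l$, $r$ is $l$ times the coefficient of $E_l$ in (first) $-$ (second) $+$ (third). Because $l(s+k)=(s-k)(s+k)=s^2-k^2$,
$$r=-(n^2-k^2)(n+k+2d)+n(s+k+d)\Big(s-\frac{k^2}{s}\Big)-n(2k+d)(n+2d).$$
Now $k+d=s-n$, so $s+k+d=2s-n$ and $-n(s+k+d)\frac{k^2}s=-2nk^2+\frac{k^2n^2}s$. Hence
$$r-\frac{k^2n^2}{s}=-(n^2-k^2)(n+k+2d)+n(k+n+d)(2k+n+2d)-2nk^2-n(2k+d)(n+2d).$$
The first product is $-n^3-n^2k-2dn^2+k^2n+k^3+2dk^2$. The second is $2nk^2+4kdn+2d^2n+3kn^2+3dn^2+n^3$. The last is $-2kn^2-4kdn-dn^2-2d^2n$. In the total the coefficients of $n^3,\ n^2k,\ dn^2,\ kdn,\ d^2n$ are $-1+1$, $-1+3-2$, $-2+3-1$, $4-4$, $2-2$, all zero. The coefficient of $k^2n$ is $1+2-2=1$, and $k^3+2dk^2$ survives. So the total is $k^2(k+n+2d)$. $\square$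

As a check, $C^0_{nn}=\frac{n^3}2+2n^3=\frac52n^3$ is $n$ times the number $\frac52n^2$ of Step 1.5.

**Step 2.3: the numerator as a form.** Let $x_m=\hat u_m$, $y_m=\hat v_m$ for $m\ge1$, $X=\sum x_mE_m$, $Y=\sum y_mE_m$, so that $u=X+\bar X$, $v=Y+\bar Y$ modulo constants. The data enter through
$$\xi_{mk}=x_m\bar y_k-y_m\bar x_k,\qquad \xi_{km}=-\overline{\xi_{mk}},\qquad a^d_k=\xi_{k+d,k}\quad(d\ge0,\ k\ge1).$$
For every $p$ there is $c_p$ with $|\xi_{mk}|\le c_p(mk)^{-p}$. All coefficients below grow at most polynomially, so all sums converge absolutely and may be rearranged. By Step 2.1,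
$$R(u,v)=R(X,\bar Y)+R(\bar X,Y)=R(X,\bar Y)-R(Y,\bar X)=\sum_{m,k}\xi_{mk}R(E_m,E_{-k}),$$
$$\langle R(u,v)v,u\rangle=g(R(u,v)Y,\bar X)+g(R(u,v)\bar Y,X)=g(R(u,v)Y,\bar X)-g(R(u,v)X,\bar Y).$$
The last expression is $\sum_{n,l}(y_n\bar x_l-x_n\bar y_l)\,g(R(u,v)E_n,E_{-l})=-\sum_{n,l}\xi_{nl}\,g(R(u,v)E_n,E_{-l})$. Hence
$$\langle R(u,v)v,u\rangle=-2\pi\sum r(m,k,n,l)\,\xi_{mk}\xi_{nl}=2\pi\sum r(m,k,n,l)\,\xi_{mk}\overline{\xi_{ln}} .$$
The terms with $m-k=l-n=d\ge0$ give $\sum C^d_{kn}a^d_k\overline{a^d_n}$. In the terms with $d=-e<0$, $\xi_{m,m+e}=-\overline{a^e_m}$ and $\overline{\xi_{l,l+e}}=-a^e_l$, so they give $\sum C^e_{ml}\overline{a^e_m}a^e_l$. This is the same real number as for $d=e$, because $C^e$ is real and symmetric. Therefore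
$$\langle R(u,v)v,u\rangle=2\pi F,\qquad F=F_0+2\sum_{d\ge1}F_d,\qquad F_d=\sum_{k,n\ge1}C^d_{kn}\,a^d_k\overline{a^d_n}.\tag{3}$$

**Example 1 (two distinct frequencies).** Let $u$ have only the frequency $m$ and $v$ only the frequency $k<m$, for instance $\cos m\theta$ and $\cos k\theta$. Only $|\xi_{mk}|^2=|\xi_{km}|^2=|x_m|^2|y_k|^2$ is nonzero, and $d=m-k$. So $F=2C^d_{kk}|x_m|^2|y_k|^2$ with $C^d_{kk}=\frac{k^4}{m+k}+2k^2m$. Since $\langle u,u\rangle\langle v,v\rangle=16\pi^2mk|x_m|^2|y_k|^2$ and $\langle u,v\rangle=0$,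
$$K=\frac{1}{4\pi}\Big(2k+\frac{k^3}{m(m+k)}\Big)>0 .$$
Again only a diagonal entry of $C^d$ matters.

## 3. Positivity from the layers of $\min(k,n)$

All entries $C^d_{kn}$ are positive, so $F_d>0$ when the $a_k\ge0$ are not all zero. But the $a_k$ are complex and may alternate in sign, and positive entries are not enough: the matrix $\begin{pmatrix}1&2\\2&1\end{pmatrix}$ takes the value $-2$ at $(1,-1)$. The first thing to try is to absorb the off-diagonal terms in the diagonal by $2|a_k\bar a_n|\le|a_k|^2+|a_n|^2$. This already fails in the first row: $C^d_{1n}\ge1+n+2d$, so $\sum_nC^d_{1n}=\infty$, and the coefficient left for $|a_1|^2$ is $-\infty$. The matrix is far from diagonal.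

What helps is that both parts of $C^d_{kn}$ are built from Gram matrices. First, $\min(k,n)=\sum_{j\ge1}1_{j\le k}1_{j\le n}$, so that for two variables $|a_1|^2+a_1\bar a_2+a_2\bar a_1+2|a_2|^2=|a_1+a_2|^2+|a_2|^2$. Second, $\frac1{k+n+d}=\int_0^\infty e^{-dt}e^{-kt}e^{-nt}dt$.

**Proof of Theorem 1.** By right invariance we may work at the identity.

**Step 3.1: write $F_d$ as a sum of squares.** Fix $d\ge0$, write $a_k=a_k^d$, and set
$$S_j=\sum_{k\ge j}a_k,\qquad T_j=\sum_{k\ge j}ka_k .$$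
Since $k+n=\min+\max$ and $\min\cdot\max=kn$,
$$\min(k,n)^2(k+n+2d)=\min(k,n)^3+kn\min(k,n)+2d\min(k,n)^2 .$$
Insert $\min(k,n)^p=\sum_{j\le k,\,j\le n}\big(j^p-(j-1)^p\big)$ for $p=3,1,2$. A layer $j\le k$, $j\le n$ contributes $|S_j|^2$, or $|T_j|^2$ when the factor $kn$ is present. With the Laplace integral for the first part of $C^d_{kn}$,
$$F_d=H_d+\sum_{j\ge1}\big[3j^2-3j+1+2d(2j-1)\big]|S_j|^2+\sum_{j\ge1}|T_j|^2,\quad H_d=\int_0^\infty e^{-dt}\Big|\sum_k k^2e^{-kt}a_k\Big|^2dt.\tag{4}$$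

**Step 3.2: when $F$ vanishes.** All terms in (4) are $\ge0$, and $3j^2-3j+1\ge1$. So $F_d=0$ forces all $S_j=0$, hence all $a_k=S_k-S_{k+1}=0$. Thus $F\ge0$, and $F=0$ if and only if $\xi=0$, because $\xi_{km}=-\overline{\xi_{mk}}$ recovers the blocks $d<0$.

**Step 3.3: $\xi=0$ means dependence.** Suppose $\xi=0$. As $u$ is not constant, some $x_k\neq0$. Then $x_m\bar y_k=y_m\bar x_k$ gives $y_m=c\,x_m$ for all $m$, with $c=\bar y_k/\bar x_k$. For $m=k$ this reads $c=y_k/x_k=\bar c$, so $c$ is real and $v=cu$ modulo constants. This contradicts independence. So $\langle R(u,v)v,u\rangle=2\pi F>0$. The denominator of $K$ is positive by the Cauchy–Schwarz inequality, so $K>0$. $\blacksquare$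

## 4. The constant $\frac1{4\pi}$ and the denominator

How small can $K$ be? Example 1 gives values larger than $\frac{2}{4\pi}$, which tend to $\frac1{2\pi}$ for $k=1$, $m\to\infty$. Mixing frequencies lowers the bound by a factor of two.

**Theorem 2.** For all linearly independent $u,v$, $K(u,v)>\frac1{4\pi}$. Moreover $\inf K=\frac1{4\pi}$, $\sup K=\infty$, and the set of values of $K$ is exactly $(\frac1{4\pi},\infty)$.

**Step 4.1: the denominator in terms of $\xi$.** The purpose is to compare numerator and denominator in the same variables. Put $\alpha=\sum m|x_m|^2$, $\beta=\sum m|y_m|^2$, $\gamma=\sum mx_m\bar y_m$, and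
$$M=\sum_{m,k\ge1}mk|\xi_{mk}|^2,\qquad P=\sum_mm\,\xi_{mm}=\gamma-\bar\gamma=2i\,\mathrm{Im}\,\gamma .$$
Expanding, $|\xi_{mk}|^2=|x_m|^2|y_k|^2+|y_m|^2|x_k|^2-2\mathrm{Re}(x_m\bar y_m\,x_k\bar y_k)$, so $M=2\alpha\beta-2\,\mathrm{Re}\,\gamma^2$. Since $\langle u,u\rangle=4\pi\alpha$, $\langle v,v\rangle=4\pi\beta$, $\langle u,v\rangle=4\pi\,\mathrm{Re}\,\gamma$ and $\mathrm{Re}\,\gamma^2=(\mathrm{Re}\,\gamma)^2-(\mathrm{Im}\,\gamma)^2$,
$$\langle u,u\rangle\langle v,v\rangle-\langle u,v\rangle^2=16\pi^2\big(\alpha\beta-(\mathrm{Re}\,\gamma)^2\big)=16\pi^2\big(\tfrac12M-(\mathrm{Im}\,\gamma)^2\big)=8\pi^2\big(M-\tfrac12|P|^2\big).$$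
With (3),
$$K(u,v)=\frac1{4\pi}\cdot\frac{F}{M-\frac12|P|^2}.\tag{5}$$
For the lower bound we must show $F>M-\frac12|P|^2$.

**Step 4.2: bring $M$ out of $F$.** The block $d$ contributes $\sum_kk(k+d)|a_k|^2$ to $M$, so we want this sum to appear in $F_d$. Put $R_j=\sum_{k\ge j}S_k$, $U_k=S_k+S_{k+1}$, $V_k=R_k+R_{k+1}$.

**Lemma 2.** $\displaystyle F_d=\sum_k k(k+d)\big(|a_k|^2+|U_k|^2\big)+\frac12\sum_k|V_k|^2-\frac12\sum_k|S_k|^2+H_d.$

*Proof.* As $a_k=S_k-S_{k+1}$ and $U_k=S_k+S_{k+1}$, we have $|a_k|^2+|U_k|^2=2|S_k|^2+2|S_{k+1}|^2$. So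
$$\sum k(k+d)(|a_k|^2+|U_k|^2)=\sum\big[2k(k+d)+2(k-1)(k-1+d)\big]|S_k|^2=\sum\big[4k^2-4k+2+2d(2k-1)\big]|S_k|^2 .$$
The coefficient exceeds that of (4) by $k^2-k+1$. So it remains to prove
$$\sum|T_j|^2=\sum\big(j^2-j+\tfrac12\big)|S_j|^2+\tfrac12\sum|V_j|^2 .$$
Abel summation gives $T_j=\sum_{k\ge j}k(S_k-S_{k+1})=jS_j+R_{j+1}$. From $R_j=S_j+R_{j+1}$ we get $2\mathrm{Re}\,S_j\bar R_{j+1}=|R_j|^2-|R_{j+1}|^2-|S_j|^2$. Hence
$$\sum|T_j|^2=\sum(j^2-j)|S_j|^2+\sum j\big(|R_j|^2-|R_{j+1}|^2\big)+\sum|R_{j+1}|^2=\sum(j^2-j)|S_j|^2+\sum\big(|R_j|^2+|R_{j+1}|^2\big),$$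
because $\sum j(|R_j|^2-|R_{j+1}|^2)=\sum|R_j|^2$. Finally $V_j=R_j+R_{j+1}$ and $S_j=R_j-R_{j+1}$ give $|R_j|^2+|R_{j+1}|^2=\frac12|V_j|^2+\frac12|S_j|^2$. $\square$

## 5. An array for which $F<M-\frac12|P|^2$

In Lemma 2 only $-\frac12\sum|S_k|^2$ has the wrong sign. The natural plan is to absorb it, block by block, in the terms with $U$, $V$ and $H_d$, treating each $a^d$ as an arbitrary sequence. The following computation shows that this cannot work: there are rapidly decreasing arrays $\xi$ with $\xi_{km}=-\overline{\xi_{mk}}$, concentrated on the diagonal, for which $F<M-\frac12|P|^2$, where $F,M,P$ are defined from $\xi$ as in (3) and Step 4.1.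

**Example 2.** Let $0<\rho<1$ and $c_j=4^{-j}\binom{2j}{j}=\frac1\pi\int_0^\pi\cos^{2j}\varphi\,d\varphi$. Set $s_j=\rho^{j-1}c_{j-1}$, $S_j=(-1)^{j-1}s_j$, $a_k=S_k-S_{k+1}$. Let $\xi_{kk}=ia_k$ and all off-diagonal entries be $0$. Then $F=F_0$, $M=\sum k^2a_k^2$ and $|P|=|\sum ka_k|$. The factor $i$ changes none of these quantities, and by Lemma 2
$$F-M+\tfrac12|P|^2=\sum k^2U_k^2+\tfrac12\sum V_k^2-\tfrac12\sum s_k^2+H_0+\tfrac12|P|^2 .$$
We bound the terms on the right, with $\|s\|^2=\sum s_k^2$.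

*The norm of $s$.* The quantity $4jc_j^2$ equals $1$ at $j=1$ and increases, since $c_{j+1}^2(j+1)/(c_j^2j)=(2j+1)^2/(4j(j+1))>1$. So $c_j^2\ge\frac1{4j}$, and $\|s\|^2=\sum\rho^{2k-2}c_{k-1}^2\to\infty$ as $\rho\to1$. In the other direction, $(2j+1)c_j^2=\prod_{i\le j}\frac{(2i-1)(2i+1)}{(2i)^2}\le1$, so $c_j^2\le\frac1{2j+1}$.

*The $U$-terms.* From $c_k=c_{k-1}\frac{2k-1}{2k}$ we have $c_{k-1}-c_k=\frac{c_{k-1}}{2k}$, so $k|U_k|=k(s_k-s_{k+1})=\frac12s_k+k(1-\rho)\rho^{k-1}c_k$. The last sequence has squared norm at most $\sum k^2(1-\rho)^2\rho^{2k-2}\frac1{2k}=\frac12(1-\rho)^2(1-\rho^2)^{-2}=\frac12(1+\rho)^{-2}\le1$. Hence $\sum k^2U_k^2\le(\frac12\|s\|+1)^2$.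

*The $V$-terms.* $V_k=\sum_{j\ge k}U_j=\sum_{j\ge k}(-1)^{j-1}(s_j-s_{j+1})$. With $\tau=\rho\cos^2\varphi\in[0,1)$, $s_j-s_{j+1}=\frac1\pi\int_0^\pi\tau^{j-1}(1-\tau)\,d\varphi$ is nonnegative and decreasing in $j$. So the alternating series satisfies $|V_k|\le s_k-s_{k+1}\le1$, and $\sum V_k^2\le\sum(s_k-s_{k+1})=s_1=1$.

*The terms $H_0$ and $P$.* With $h(z)=\sum c_j(-\rho z)^j=(1+\rho z)^{-1/2}$ we have $\sum S_kz^k=zh(z)$ and $\sum_{k\ge1}S_{k+1}z^k=h(z)-1$. So $A(z):=\sum a_kz^k=1-(1-z)h(z)$. Substituting $z=e^{-t}$, $H_0=\int_0^1|zA'+z^2A''|^2\frac{dz}z$. On $[0,1]$, $|h|\le1$, $|h'|\le\frac12$, $|h''|\le\frac34$, so $|A'|=|h-(1-z)h'|\le\frac32$ and $|A''|=|2h'-(1-z)h''|\le\frac74$. Thus $H_0\le(\frac{13}4)^2\int_0^1z\,dz\le6$. Also $|P|=|A'(1)|=h(1)\le1$.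

Altogether
$$F-M+\tfrac12|P|^2\le\big(\tfrac12\|s\|+1\big)^2+\tfrac12-\tfrac12\|s\|^2+6+\tfrac12=-\tfrac14\|s\|^2+\|s\|+8\ \longrightarrow\ -\infty\qquad(\rho\to1).$$

So a proof of the lower bound must use that $\xi$ is not arbitrary: $\xi_{mk}=x_m\bar y_k-y_m\bar x_k$. This structure ties different blocks together.

## 6. A Plücker-type identity and the bound $K>\frac1{4\pi}$

**Step 6.1: all blocks in one inequality.** For $m,k\ge1$ let
$$\sigma_{mk}=\sum_{i\ge0}\xi_{m+i,k+i},\qquad \mu_{mk}=\sigma_{mk}+\sigma_{m+1,k+1}.$$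
In the block $m-k=d\ge0$ these are $S_k$ and $U_k$, and $k(k+d)=mk$. Both arrays satisfy $\sigma_{km}=-\overline{\sigma_{mk}}$, $\mu_{km}=-\overline{\mu_{mk}}$. They are again rapidly decreasing: $\big((m+i)(k+i)\big)^{-p}\le(mk)^{1-p}(1+i)^{-2}$. Summing Lemma 2 over $d$, with weight $2$ for $d\ge1$, and dropping the $V$-terms, we get
$$F\ge M+\sum mk|\mu_{mk}|^2-\tfrac12\sum|\sigma_{mk}|^2+H,\qquad H=H_0+2\sum_{d\ge1}H_d .\tag{6}$$
Here and below, unlabelled sums run over $m,k\ge1$ (or $m,n\ge1$). Moreover $H>0$ whenever $\xi\ne0$. If $H_d=0$, the continuous function $\sum_kk^2e^{-kt}a_k$ vanishes for all $t>0$. It is a power series in $e^{-t}$, so all its coefficients vanish and $a^d=0$.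

Put $q=\sum_m\xi_{mm}=\sigma_{11}$. The next three steps bound $\frac12\sum|\sigma|^2$ from above and $\sum mk|\mu|^2$ from below.

**Step 6.2: express $\sum|\sigma|^2$ by $\xi$ and $\mu$.** Since $\xi_{mk}=\sigma_{mk}-\sigma_{m+1,k+1}$, the parallelogram law gives $|\xi_{mk}|^2+|\mu_{mk}|^2=2|\sigma_{mk}|^2+2|\sigma_{m+1,k+1}|^2$. Summing, the shifted terms miss exactly the pairs with $\min(m,k)=1$. So the total is $4\sum|\sigma_{mk}|^2-2\sum_{\min(m,k)=1}|\sigma_{mk}|^2$, that is,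
$$\tfrac12\sum|\sigma_{mk}|^2=\tfrac18\sum\big(|\xi_{mk}|^2+|\mu_{mk}|^2\big)+\tfrac14\sum_{\min(m,k)=1}|\sigma_{mk}|^2 .\tag{7}$$

**Step 6.3: pass from $\mu$ to neighboring sums of $\xi$.** The product structure is visible in $\xi$, not in $\mu$, so we use
$$\zeta_{mk}=\xi_{mk}+\xi_{m+1,k+1}=\sigma_{mk}-\sigma_{m+2,k+2}=\mu_{mk}-\mu_{m+1,k+1}.$$
From $|\zeta_{mk}|^2\le2|\mu_{mk}|^2+2|\mu_{m+1,k+1}|^2$ we get
$$\sum mk|\zeta_{mk}|^2\le\sum2\big[mk+(m-1)(k-1)\big]|\mu_{mk}|^2=\sum\big[4mk-2(m+k-1)\big]|\mu_{mk}|^2,$$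
and therefore
$$\sum mk|\mu_{mk}|^2\ge\tfrac14\sum mk|\zeta_{mk}|^2+\tfrac12\sum(m+k-1)|\mu_{mk}|^2 .\tag{8}$$

**Step 6.4: the product structure.** We claim that
$$\sum mk|\zeta_{mk}|^2\ \ge\ \sum|\xi_{mk}|^2+2|P|^2-2\,\mathrm{Re}(P\bar q).\tag{9}$$
For an arbitrary array the cross terms $\xi_{mk}\overline{\xi_{m+1,k+1}}$ in $|\zeta_{mk}|^2$ could nearly cancel the squares. The following identity controls them. Let $\eta_{mn}=x_my_n-y_mx_n$. Then
$$\eta_{mn}\overline{\eta_{kl}}=\xi_{ml}\overline{\xi_{kn}}-\xi_{mk}\overline{\xi_{ln}} .\tag{10}$$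
To check it, expand
$$\xi_{ml}\overline{\xi_{kn}}=x_m\bar y_l\bar x_ky_n-x_m\bar y_l\bar y_kx_n-y_m\bar x_l\bar x_ky_n+y_m\bar x_l\bar y_kx_n,$$
$$\xi_{mk}\overline{\xi_{ln}}=x_m\bar y_k\bar x_ly_n-x_m\bar y_k\bar y_lx_n-y_m\bar x_k\bar x_ly_n+y_m\bar x_k\bar y_lx_n .$$
The middle terms agree, and the difference of the outer terms is $(x_my_n-y_mx_n)(\bar x_k\bar y_l-\bar y_k\bar x_l)$.

We use (10) twice. With $(k,l)=(m,n)$ it gives
$$|\eta_{mn}|^2=|\xi_{mn}|^2-\xi_{mm}\overline{\xi_{nn}} .\tag{11}$$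
With $l=m+1$, $n=k+1$, and $\eta_{k,m+1}=-\eta_{m+1,k}$, it gives
$$\xi_{mk}\overline{\xi_{m+1,k+1}}=\xi_{m,m+1}\overline{\xi_{k,k+1}}+\eta_{m,k+1}\overline{\eta_{m+1,k}} .\tag{12}$$
Expanding $|\zeta_{mk}|^2$ and inserting (12), the first product sums to a square:
$$\sum mk|\zeta_{mk}|^2=\sum\big[mk+(m-1)(k-1)\big]|\xi_{mk}|^2+2\Big|\sum_mm\,\xi_{m,m+1}\Big|^2+2\,\mathrm{Re}\sum mk\,\eta_{m,k+1}\overline{\eta_{m+1,k}} .$$
Drop the square, and use $2\,\mathrm{Re}(\eta_{m,k+1}\overline{\eta_{m+1,k}})\ge-|\eta_{m,k+1}|^2-|\eta_{m+1,k}|^2$: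
$$\sum mk|\zeta_{mk}|^2\ge\sum(2mk-m-k+1)|\xi_{mk}|^2-\sum mk\big(|\eta_{m,k+1}|^2+|\eta_{m+1,k}|^2\big).$$
Reindexing, the last sum is $\sum[m(n-1)+(m-1)n]|\eta_{mn}|^2=\sum(2mn-m-n)|\eta_{mn}|^2$. By (11) this equals
$$\sum(2mn-m-n)|\xi_{mn}|^2-\sum(2mn-m-n)\xi_{mm}\overline{\xi_{nn}},$$
and the second sum here is $2|P|^2-P\bar q-q\bar P=2|P|^2-2\,\mathrm{Re}(P\bar q)$. The weights $2mk-m-k$ cancel, leaving $\sum|\xi_{mk}|^2+2|P|^2-2\,\mathrm{Re}(P\bar q)$. This proves (9).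

**Step 6.5: put the estimates together.** By (8), (9) and (7),
$$\sum mk|\mu|^2-\tfrac12\sum|\sigma|^2+\tfrac12|P|^2\ \ge\ \tfrac18\sum|\xi|^2+\sum\Big(\frac{m+k-1}2-\frac18\Big)|\mu|^2-\tfrac14\sum_{\min(m,k)=1}|\sigma|^2+|P|^2-\tfrac12\mathrm{Re}(P\bar q).$$
We show that the right side is $\ge0$. First, $|P|^2-\frac12\mathrm{Re}(P\bar q)=|P-\frac14q|^2-\frac1{16}|q|^2\ge-\frac1{16}|q|^2$. Also $\xi+\mu=2\sigma$ entrywise.

* If $\min(m,k)=1$ and $(m,k)\neq(1,1)$, then $\frac14|\sigma|^2=\frac1{16}|\xi+\mu|^2\le\frac18|\xi|^2+\frac18|\mu|^2$. This is absorbed at the position $(m,k)$, because there $\frac{m+k-1}2-\frac18\ge\frac78$.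
* At $(1,1)$, $\sigma_{11}=q$, and the total negative term is $-\big(\frac14+\frac1{16}\big)|q|^2=-\frac5{16}|q|^2=-\frac5{64}|\xi_{11}+\mu_{11}|^2$. Since $\frac58+\frac38=1$, $|a+b|^2\le\frac85|a|^2+\frac83|b|^2$. So the term is at least $-\frac18|\xi_{11}|^2-\frac5{24}|\mu_{11}|^2$, which is absorbed since $\frac12-\frac18=\frac38>\frac5{24}$.

At the positions with $\min(m,k)\ge2$ nothing negative occurs. So by (6)
$$F\ge M-\tfrac12|P|^2+H .\tag{13}$$
For independent $u,v$ we have $\xi\neq0$ (Step 3.3), so $H>0$. The denominator $M-\frac12|P|^2$ is positive, and (5) gives $K(u,v)>\frac1{4\pi}$. This is the first assertion of Theorem 2.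

## 7. Planes with curvature close to $\frac1{4\pi}$

For bounded $k$ and large $d$, Lemma 2 says that $F_d$ is, to leading order, $d\sum k(|a_k|^2+|U_k|^2)$. To come close to $M$ we want $U_k=S_k+S_{k+1}$ small compared with $a_k=S_k-S_{k+1}$, so $S_j$ should alternate in sign and vary slowly in size. To have $a^d$ equal to a chosen sequence for many large $d$, let $u$ carry that sequence at low frequencies and let $v$ be constant on a long window of high frequencies.

**Step 7.1: the choice.** Fix $J\ge1$. Let $s_j=1-\frac{j-1}J$ for $1\le j\le J+1$ and $s_j=0$ for $j>J+1$. Put $S_j=(-1)^js_j$ and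
$$x_k=S_k-S_{k+1}=(-1)^k(s_k+s_{k+1}),$$
which is real and supported in $k\le J$. For $L>J$ let $N=L^2$, so $N>J$, and let $y_n=1$ for $N<n\le N+L$, $y_n=0$ otherwise. The supports are disjoint and all coefficients are real, so $\gamma=0$, $\xi_{mm}=0$, $P=0$. Also, as $L\to\infty$,
$$M=2\alpha\beta=2\sum_kkx_k^2\sum_{n=N+1}^{N+L}n=2NL\,(1+o(1))\sum kx_k^2 .$$

**Step 7.2: the numerator.** $F_0=0$, because $a^0=0$. For $d\ge1$, $a^d_k=x_{k+d}y_k-y_{k+d}x_k=-y_{k+d}x_k$, because $x_{k+d}\ne0$ forces $k<J<N$ and then $y_k=0$. This is nonzero for some $k$ only if $N+1-J\le d\le N+L-1$. For such $d$ and $k,k'\le J$ we have $d=N+O(L)$, so $C^d_{kk'}=2N\min(k,k')^2+O_J(L)$. For the $L-J+1$ values $N\le d\le N+L-J$, all $y_{k+d}$ with $k\le J$ equal $1$. At most $2J$ values of $d$ remain, each contributing $O_J(N)$. Since $L^2=N$,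
$$F=2\sum_{d\ge1}F_d=4NL\,A+o(NL),\qquad A=\sum_{k,k'}\min(k,k')^2x_kx_{k'}=\sum_j(2j-1)s_j^2,$$
where the last equality is the layer formula of Step 3.1 with $\sum_{k\ge j}x_k=S_j$.

**Step 7.3: the limit.** Using $(s_k+s_{k+1})^2=2(s_k^2+s_{k+1}^2)-(s_k-s_{k+1})^2$, $\sum k(s_k^2+s_{k+1}^2)=\sum(2k-1)s_k^2=A$, and $s_k-s_{k+1}=\frac1J$ for $k\le J$,
$$\sum kx_k^2=2A-\sum_{k=1}^J\frac{k}{J^2}=2A-\frac{J+1}{2J}.$$
By (5),
$$\lim_{L\to\infty}K=\frac1{4\pi}\cdot\frac{2A}{2A-\frac{J+1}{2J}} .$$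
For $j\le\lfloor J/2\rfloor$ we have $s_j\ge\frac12$, so $A\ge\frac14\lfloor J/2\rfloor^2\to\infty$ as $J\to\infty$, and the limit tends to $\frac1{4\pi}$. Hence $\inf K=\frac1{4\pi}$. By Section 6 it is not attained.

## 8. Every value in $(\frac1{4\pi},\infty)$ occurs

**Step 8.1: the supremum.** By (1), $K(\cos n\theta,\sin n\theta)=\frac{5n}{4\pi}\to\infty$, so $\sup K=\infty$. This agrees with (5): up to rescaling, which does not affect $K$, $x_n=1$ and $y_n=-i$. So $\xi_{nn}=2i$, $F=4\cdot\frac52n^3=10n^3$, $M=4n^2$, $\frac12|P|^2=2n^2$, and $K=\frac1{4\pi}\cdot\frac{10n^3}{2n^2}$.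

**Step 8.2: the values form an interval.** Let $W_N$ be the space of real trigonometric polynomials of degree $\le N$ modulo constants. It has real dimension $2N\ge4$ for $N\ge2$. In a space $W$ of dimension at least $3$ the complement of a line is path-connected. The set of linearly independent pairs is then path-connected too. Given $(u,v)$ and $(u',v')$, choose $w\notin\mathbb Ru\cup\mathbb Ru'$. Keeping $u$ fixed, move $v$ to $w$ in the complement of $\mathbb Ru$. Then move $u$ to $u'$ in the complement of $\mathbb Rw$. Then move $w$ to $v'$ in the complement of $\mathbb Ru'$. On independent pairs in $W_N$, $K$ is continuous, being a quotient of polynomials in finitely many coefficients with positive denominator. So its values there form an interval $I_N$.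

The intervals $I_2\subset I_3\subset\cdots$ increase, so their union is an interval. All planes of Section 7 and of Step 8.1 are spanned by trigonometric polynomials, so this union has infimum $\frac1{4\pi}$ and supremum $\infty$. It does not contain $\frac1{4\pi}$, so it is $(\frac1{4\pi},\infty)$. Since $K>\frac1{4\pi}$ for all independent smooth $u,v$, no other values occur, and the set of values of $K$ is exactly $(\frac1{4\pi},\infty)$. This completes the proof of Theorem 2. $\blacksquare$
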